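# Four parts in space: a set that defeats Gale's conjectured value of $d_4^3$

## 1. Cutting a circle into three parts, and the numbers $d_k^n$

Take a circle of diameter $1$ in the plane and cut it into three arcs of $120^\circ$. Two points of the circle at angular distance $\varphi\in[0^\circ,180^\circ]$ are at distance $\sin(\varphi/2)$, so each arc has diameter $\sin 60^\circ=\sqrt3/2$. Can a cleverer choice of three parts, not necessarily arcs, make all the diameters smaller?

No, and the proof takes a few lines. Suppose the circle is a union of three parts of diameter at most $x<\sqrt3/2$. Passing to closures does not change diameters, so let $A_1,A_2,A_3$ be the closures of the parts. No $A_i$ contains two points at angular distance exactly $120^\circ$. Look at the inscribed equilateral triangle $\theta,\ \theta+120^\circ,\ \theta+240^\circ$. If $\theta$ lay in two of the sets, say in $A_1\cap A_2$, then the other two vertices could lie neither in $A_1$ nor in $A_2$. Both would lie in $A_3$, although they are at angular distance $120^\circ$. So every point lies in exactly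 one $A_i$. The circle is then a disjoint union of three closed sets. It is connected, so one $A_i$ is the whole circle, and that $A_i$ does contain points at angular distance $120^\circ$. This is a contradiction.

The question that grows out of this is the same one for arbitrary sets, in higher dimension, with more parts.

**Definition.** Let $n,k$ be natural numbers and let $\Phi\subset\mathbb R^n$ be bounded with more than one point. With $\rho$ the Euclidean distance, $\operatorname{diam}\Phi=\sup_{X,Y\in\Phi}\rho(X,Y)$. Put
$$d_k^n(\Phi)=\inf\{x\ge0:\ \Phi=\Phi_1\cup\dots\cup\Phi_k,\ \operatorname{diam}\Phi_i\le x\},\qquad d_k^n=\sup_{\operatorname{diam}\Phi=1}d_k^n(\Phi).$$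

On the line, $d_k^1=\frac1k$. Indeed, a set of diameter $1$ lies in a segment of length $1$, which we cut into $k$ equal segments. Conversely, if $[0,1]$ is a union of $k$ parts of diameter at most $x$, each part lies in an interval of length at most $x$, so $kx\ge1$. In the plane, the circle shows $d_3^2\ge\sqrt3/2$.

Today $n=3$ and $k=4$. Put
$$\gamma=\sqrt{\frac{3+\sqrt3}6},\qquad \gamma^2=\tfrac12\Bigl(1+\tfrac1{\sqrt3}\Bigr).$$
It is a known, old result that $d_4^3\ge\gamma$, and it is known that $d_4^3\le0.98$ (Makeev, Evdokimov). In 1953 D. Gale conjectured that the lower bound is tight, $d_4^3=\gamma$.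

For orientation, here is a place where $\gamma$ shows up. Let $v_1,\dots,v_4$ be unit vectors to the vertices of a regular tetrahedron, so $v_i\cdot v_j=-\frac13$ for $i\ne j$. Cut the ball of diameter $1$ into the four cones over the faces. The cone over $v_1v_2v_3$ contains $\frac12v_1$ and $\frac12m$, where $m=(v_2+v_3)/|v_2+v_3|$. Since $|v_2+v_3|^2=2-\frac23=\frac43$, we get $v_1\cdot m=-\frac23\cdot\frac{\sqrt3}2=-\frac1{\sqrt3}$, and the squared distance of these two points is $\frac14(2+\frac2{\sqrt3})=\gamma^2$. So in this one decomposition of the ball every part has diameter at least $\gamma$.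

The conjecture is false. Here are the statements to be proved; the set $\Phi$ is written down explicitly in Section 5.

**Theorem 1.** There is a set $\Phi\subset\mathbb R^3$ of diameter $1$ with $d_4^3(\Phi)\ge\sqrt{0.7888}$. Therefore
$$d_4^3\ \ge\ \sqrt{0.7888}\ >\ 0.88814,\qquad\text{while}\qquad \sqrt{\frac{3+\sqrt3}6}<0.88808,$$
so $d_4^3>\sqrt{(3+\sqrt3)/6}$.

Call a set of diameter $1$ a *counterexample* if $d_4^3(\cdot)>\gamma$ for it.

**Theorem 2.** There are counterexamples that are (a) finite sets, (b) bodies of constant width $1$. Moreover (c), being a counterexample is stable: every bounded set within Hausdorff distance $10^{-5}$ of $\Phi$, rescaled to diameter $1$, is a counterexample.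

Nothing here says that $\sqrt{0.7888}$ is the exact value of $d_4^3$.

The numerical comparisons in Theorem 1 are quick. Since $1.7321^2=3.00017\ldots>3$, we have $\sqrt3<1.7321$ and
$$\gamma^2<\frac{4.7321}6<0.788684<0.788686<0.88808^2 .\tag{1}$$
On the other side $0.88814^2=0.7887926596<0.7888$.

All decimals in these notes are exact unless they are stated as bounds.

## 2. A cone over a circle, bent into a saddle

How could the circle argument be lifted to space with a fourth part? A natural first try is to add one point that uses up the fourth part. Take the circle $\frac12(\cos\theta,\sin\theta,0)$ and the apex $P=(0,0,\frac{\sqrt3}2)$. Every point of the circle is at distance $\sqrt{\frac14+\frac34}=1$ from $P$, and the set has diameter $1$. If it is cut into four parts of diameter less than $1$, the part containing $P$ contains no point of the circle, so the circle is covered by the other three. By Section 1 one of them has diameter at least $\sqrt3/2$. But three $120^\circ$ arcs together with $\{P\}$ attain this, so the set gives exactly $\frac34$ for the square. We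 need more than $\gamma^2=0.7886\ldots$

The flat circle is too easy to cut, so we bend it. Fix, for the rest of the talk,
$$\zeta=0.161,\qquad \kappa=4\zeta^2=0.103684,\qquad \delta=0.7888,\qquad \mu=\tfrac34+\tfrac32\zeta^2=\tfrac34+\tfrac38\kappa=0.7888815>\delta,$$
and let $C$ be the **saddle curve**
$$c(\theta)=(\tfrac12\cos\theta,\ \tfrac12\sin\theta,\ \zeta\cos2\theta).$$
Write $D(\theta,\theta')=|c(\theta)-c(\theta')|^2$. The horizontal part of this is $\frac12(1-\cos(\theta-\theta'))$, and $\cos2\theta-\cos2\theta'=-2\sin(\theta+\theta')\sin(\theta-\theta')$, so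
$$D(\theta,\theta')=\tfrac12\bigl(1-\cos(\theta-\theta')\bigr)+\kappa\sin^2(\theta-\theta')\sin^2(\theta+\theta').\tag{2}$$
The curve is invariant under $x\mapsto-x$, under $y\mapsto-y$, and under the rotation by $90^\circ$ about the $z$-axis followed by $z\mapsto-z$, because $c(\theta+90^\circ)=(-\frac12\sin\theta,\frac12\cos\theta,-\zeta\cos2\theta)$.

Test the curve on the triple $0^\circ,120^\circ,240^\circ$. The sums of pairs are $120^\circ,240^\circ,360^\circ$, so by (2) the three values of $D$ are
$$.75+\kappa\cdot\tfrac34\cdot\tfrac34=.80832225,\qquad .80832225,\qquad .75 .$$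
Their mean is $.7888815=\mu$. The same mean occurs for every equally spaced triple: the three sums of pairs differ by multiples of $120^\circ$, so the three values of $\sin^2(\theta+\theta')$ add up to $\frac32$, and the mean of $D$ is $\frac34+\kappa\cdot\frac34\cdot\frac12=\mu$. Since $\mu>\gamma^2$, the bent curve is promising. But two things have broken.

*The triangle argument breaks.* In Section 1 we used that all three sides of the triangle are too long for one part. Now only the largest of the three values of $D$ is guaranteed to be at least $\mu$. In the triple above, $c(120^\circ)$ and $c(240^\circ)$ are at squared distance $.75$ and may well share a part.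

*The apex breaks.* No point of space is at squared distance between $\delta$ and $1$ from all of $C$. Suppose $P=(p,q,r)$ were, and put $R^2=p^2+q^2$. By the $90^\circ$ symmetry we may take $r\ge0$. The squared distances from $P$ to $c(\pm90^\circ)=(0,\pm\frac12,-\zeta)$ have mean $\frac14+R^2+(r+\zeta)^2$, so this is at most $1$. Those to $c(0),c(\pi)=(\pm\frac12,0,\zeta)$ have mean $\frac14+R^2+(r-\zeta)^2$, so this is at least $\delta$. Subtracting, $4\zeta r\le.2112$, so $r<.328$. Then $|r-\zeta|\le.167$ and $R^2\ge\delta-\frac14-.0279=.5109$, hence $R>.71$. The point of $C$ in the horizontal direction opposite to $P$ is then at distance at least $R+\frac12>1$ from $P$, a contradiction.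

So we must repair both halves. Section 3 replaces the triangle argument by one that needs only one long side among three. Section 4 replaces the apex by two points that are forced to lie in the same part.

## 3. Junction points and a weighted average on the saddle curve

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$.

**Lemma 1.** If $\mathbb T$ is covered by closed sets $A_1,A_2,A_3$, then some $A_i$ contains $\theta,\theta'$ with $D(\theta,\theta')\ge\mu$.

The way around the first obstacle is to look for points lying in two of the sets at once. Suppose we find $p_1\in A_2\cap A_3$, $p_2\in A_3\cap A_1$, $p_3\in A_1\cap A_2$. Any two of them share a set, so if the Lemma fails, then all three values of $D$ are below $\mu$. To contradict that, an average is enough. Since the $p_i$ need not be equally spaced, we need the right weights.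

Suppose the Lemma fails for $A_1,A_2,A_3$, that is, $D<\mu$ for any two points of the same $A_i$. By (2), $D\ge\frac12(1-\cos(\theta-\theta'))$, so two points of the same $A_i$ have angular distance less than
$$\omega=\arccos(1-2\mu)=\arccos(-.577763)<126^\circ,$$
because $\cos126^\circ=-.58778\ldots$

**Step 1. Three points with all three distances short do not exist.** This is the averaging step. Claim: *there are no three angles that divide $\mathbb T$ into arcs $\tau_1,\tau_2,\tau_3<\omega$ and whose three pairwise values of $D$ are all less than $\mu$.*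

Let the angles be $\theta_1<\theta_2<\theta_3<\theta_1+2\pi$. Let $\tau_i$ be the arc between the other two points $\theta_j,\theta_k$, and put $\sigma_i=\theta_j+\theta_k$. The $\tau_i$ add up to $360^\circ$ and each is below $126^\circ$, so each lies in $(108^\circ,126^\circ)$. Put
$$c_i=-\cos\tau_i>0,\qquad s_i=\sin\tau_i>0 .$$
By (2) the value of $D$ for the pair $\theta_j,\theta_k$ is $\frac12(1+c_i)+\kappa s_i^2\sin^2\sigma_i$.

*The weights.* We want positive weights $W_i$, depending only on the $\tau_i$, that make $\sum W_i\cos2\sigma_i$ vanish, because then the unknown $\sigma_i$ disappear. For all real $\varphi_1,\varphi_2,\varphi_3$,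
$$\sin(\varphi_3-\varphi_2)e^{\mathrm i\varphi_1}+\sin(\varphi_1-\varphi_3)e^{\mathrm i\varphi_2}+\sin(\varphi_2-\varphi_1)e^{\mathrm i\varphi_3}=0 .$$
Indeed, $2\mathrm i$ times the left side is
$$e^{\mathrm i(\varphi_1-\varphi_2+\varphi_3)}-e^{\mathrm i(\varphi_1+\varphi_2-\varphi_3)}+e^{\mathrm i(\varphi_1+\varphi_2-\varphi_3)}-e^{\mathrm i(-\varphi_1+\varphi_2+\varphi_3)}+e^{\mathrm i(-\varphi_1+\varphi_2+\varphi_3)}-e^{\mathrm i(\varphi_1-\varphi_2+\varphi_3)}=0 .$$
Take $\varphi_i=2\theta_i$. Since $\tau_1=\theta_3-\theta_2$, $\tau_2=\theta_1+2\pi-\theta_3$ and $\tau_3=\theta_2-\theta_1$, this reads $\sum\sin(2\tau_i)e^{2\mathrm i\theta_i}=0$. Conjugate and multiply by $e^{2\mathrm i(\theta_1+\theta_2+\theta_3)}$ to get $\sum\sin(2\tau_i)e^{2\mathrm i\sigma_i}=0$. Put $W_i=-\sin2\tau_i=2s_ic_i>0$. The real part gives $\sum W_i\cos2\sigma_i=0$, that is,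
$$\sum W_i\sin^2\sigma_i=\tfrac12\sum W_i=\sum s_ic_i .\tag{3}$$

*Averaging.* The assumption $D<\mu$ says $\kappa s_i^2\sin^2\sigma_i<\mu-\frac12(1+c_i)$. Multiply by $2c_i/s_i>0$; the left side becomes $\kappa W_i\sin^2\sigma_i$ and the right side becomes $c_i(2\mu-1-c_i)/s_i$. Sum over $i$ and use (3):
$$0<\sum_i\Bigl[\frac{c_i(2\mu-1-c_i)}{s_i}-\kappa s_ic_i\Bigr]=\sum_i\frac{c_i}{s_i}\bigl[2\mu-1-c_i-\kappa s_i^2\bigr].$$
Now $2\mu-1=\frac12+\frac34\kappa$ and $\frac34-s_i^2=c_i^2-\frac14$. So the last bracket equals
$$\tfrac12-c_i+\kappa(c_i^2-\tfrac14)=-(c_i-\tfrac12)\bigl(1-\tfrac\kappa2-\kappa c_i\bigr).$$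
Hence
$$0<-\sum_iG(\tau_i),\qquad G=\frac{p(c)}s,\quad p(c)=c(c-\tfrac12)(\lambda-\kappa c),\quad \lambda=1-\tfrac\kappa2=.948158,\tag{4}$$
where $c=-\cos\tau$ and $s=\sin\tau$.

*Convexity of $G$ on $(108^\circ,126^\circ)$.* On this interval $c\in(.309,.588)$ and $s>.809$. From $dc/d\tau=s$ and $ds/d\tau=-c$ we get $G'=p'+pc/s^2$ and
$$G''=p''s+\frac{p'c+p}s+\frac{2pc^2}{s^3}.$$
We bound the terms one by one.

- $p''=2\lambda-\kappa(6c-1)>1.8963-.1037\cdot2.528>1.63$, so $p''s>1.31$.
- $p'=\lambda(2c-\frac12)-\kappa c(3c-1)$. Here $\lambda(2c-\frac12)>.948\cdot.118>.11$, and $\kappa c(3c-1)<.1037\cdot.588\cdot.764<.05$, so $p'>0$.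
- $c(c-\frac12)\ge-\frac1{16}$ and $0<\lambda-\kappa c<1$, so $p\ge-\frac1{16}$. Together with $p'c>0$ this gives $(p'c+p)/s>-\frac1{16\cdot.809}>-.08$.
- If $p<0$, then $c<\frac12$, so $s^2>\frac34$ and $s^3>.649$, and $2pc^2/s^3\ge-\frac{2}{16\cdot4\cdot.649}>-.05$. If $p\ge0$, this term is nonnegative.

So $G''>1.31-.08-.05>0$. The mean of the $\tau_i$ is $120^\circ$, where $c=\frac12$ and $G=0$. By Jensen's inequality $\sum G(\tau_i)\ge3G(120^\circ)=0$, which contradicts (4). The claim is proved.

**Step 2. Each nonempty $A_i$ lies in an open half-circle.** This lets us replace the sets by short arcs. View $\mathbb T$ as the unit circle in the plane. If $0\notin\operatorname{conv}A_i$, then a line separates $0$ strictly from this compact convex set, and $A_i$ lies in an open half-circle. Suppose $0\in\operatorname{conv}A_i$. By Carathéodory's theorem, $0$ is a convex combination with positive coefficients of at most three affinely independent points of $A_i$. One point is impossible, since its norm is $1$. Two points must be antipodal, and then $D=1\ge\mu$ by (2), contrary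 to assumption. Three points form a triangle with $0$ in its interior, so they divide $\mathbb T$ into arcs less than $\pi$. These arcs equal the angular distances, hence are less than $\omega$, and all three values of $D$ are less than $\mu$. Step 1 excludes this.

Consequently, if $A_i\ne\emptyset$, the smallest arc $I_i=[l_i,r_i]$ containing $A_i$ inside that half-circle has both endpoints in $A_i$ (which is closed), and its length is less than $\omega<126^\circ$. It may be a single point. Since $2\cdot126<360$, *no two of the $I_i$ cover $\mathbb T$*. In particular all three $A_i$ are nonempty, because $I_1\cup I_2\cup I_3$ is $\mathbb T$.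

**Step 3. The three arcs follow each other cyclically.** This fixes the combinatorial picture. Say that $I_j$ *passes* $r_i$ if $j\ne i$ and $I_j\supset[r_i,r_i+\varepsilon]$ for some $\varepsilon>0$.

Each $r_i$ is passed by some $I_j$. Points just after $r_i$ are not in $I_i$, so one of the other two arcs contains points after $r_i$ arbitrarily close to $r_i$. That arc is closed, so it contains $r_i$. Since it is shorter than $126^\circ$, it contains the short arc from $r_i$ to such a nearby point.

It cannot happen that $I_j$ passes $r_i$ and $I_i$ passes $r_j$. In that case $I_j$, which contains $r_i$ and ends at $r_j$, contains the forward arc from $r_i$ to $r_j$. Likewise $I_i$ contains the forward arc from $r_j$ to $r_i$. The two arcs would cover $\mathbb T$.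

Now $r_1$ is passed by $I_2$ or $I_3$; relabel so that it is $I_2$. Then $I_1$ does not pass $r_2$, so $I_3$ does. Then $I_2$ does not pass $r_3$, so $I_1$ does.

Lift to $\mathbb R$. We choose lifts of $I_1$, then of $I_2$, then of $I_3$ such that $l_2\le r_1<r_2$ and $l_3\le r_2<r_3$. Each arc is shorter than $126^\circ$, so $r_1<r_3<r_1+252^\circ$. Some translate satisfies $l_1+2\pi m\le r_3<r_1+2\pi m$. Here $m\ge1$ because $r_3>r_1$, and $m\ge2$ would give $r_3\ge l_1+720^\circ>r_1+594^\circ$. So $m=1$ and $l_1+2\pi\le r_3<r_1+2\pi$.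

Use three times that no two arcs cover $\mathbb T$. The union $I_2\cup I_3$ contains the image of $[l_2,r_3]$, so $r_3<l_2+2\pi$. The union $I_3\cup I_1$ contains the image of $[l_3,r_1+2\pi]$, so $r_1<l_3$. The union $I_1\cup I_2$ contains the image of $[l_1,r_2]$, so $r_2<l_1+2\pi$. Altogether
$$l_1\le r_3-2\pi<l_2\le r_1<l_3\le r_2<l_1+2\pi\le r_3<l_2+2\pi .\tag{5}$$

**Step 4. The junction points.** By (5) the interval $[l_2,r_1]$ lies strictly between $r_3-2\pi$ and $l_3$, so it misses $I_3$, and it is covered by the closed sets $A_1$ and $A_2$. It contains $l_2\in A_2$ and $r_1\in A_1$. An interval is connected, so there is $p_3\in A_1\cap A_2\cap[l_2,r_1]$. In the same way $[l_3,r_2]$ lies strictly between $r_1$ and $l_1+2\pi$, misses $I_1$, and contains $l_3\in A_3$ and $r_2\in A_2$; so there is $p_1\in A_2\cap A_3\cap[l_3,r_2]$. And $[l_1+2\pi,r_3]$ lies strictly between $r_2$ and $l_2+2\pi$, misses $I_2$, and contains $l_1+2\pi\in A_1$ and $r_3\in A_3$; so there is $p_2\in A_3\cap A_1\cap[l_1+2\pi,r_3]$.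

By (5), $p_3<p_1<p_2<p_3+2\pi$. The arc $[p_3,p_1]$ lies in $[l_2,r_2]$, the arc $[p_1,p_2]$ in $[l_3,r_3]$, and the arc $[p_2,p_3+2\pi]$ in $[l_1+2\pi,r_1+2\pi]$. So all three arcs are shorter than $\omega$. Any two of $p_1,p_2,p_3$ lie in a common $A_i$, so all three values of $D$ are less than $\mu$. This contradicts Step 1, and Lemma 1 is proved. $\blacksquare$

## 4. Odd cycles that force two points into the same part

Now the missing apex. Call two points *far* if their squared distance is at least $\delta$. If a set is cut into four parts of diameter at most $x$ with $x^2<\delta$, then far points never share a part. Give each point the color $i$ of one part $\Phi_i$ that contains it. Far points then have different colors.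

Two points $P_0^+$ and $P_0^-$ can do the work of the apex under two conditions. Every point of $C$ must be far from at least one of them, and they must have the same color. Then no point of $C$ lies in the part of that color, and $C$ is covered by the other three.

How can one force two points to have the same color? Here is the simplest instance, with three colors. Let $q,w$ be far from each other, and let $P,P'$ both be far from $q$ and from $w$. If $P,P'$ had different colors, then $q$ and $w$ would have to share the one remaining color, which is impossible. So $P,P'$ have the same color. With four colors we replace the pair $q,w$ by something that cannot be colored with two colors, namely an odd cycle. Let $y_1,\dots,y_5$ be points with $y_i$ far from $y_{i+1}$ and $y_5$ far from $y_1$. If only two colors are available they must alternate, so $y_1,y_3,y_5$ have the same color, which is impossible because $y_5$ and $y_1$ are far. Hence: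

*If $P$ and $P'$ are both far from all five points of such a $5$-cycle, then $P$ and $P'$ have the same color in every four-coloring.* $\qquad(6)$

We shall not ask for one cycle that glues $P_0^+$ directly to $P_0^-$. We join them by a chain
$$P_0^+,\ P_1^+,\ \dots,\ P_8^+=P_8^-,\ \dots,\ P_1^-,\ P_0^-$$
along a ridge above the saddle, and glue neighbors. Everything must be done inside a set of diameter $1$; that is where the numbers come in.

## 5. Coordinates of the set $\Phi$

Fix $\alpha$ with $\cos\alpha=0.44$ and $\sin\alpha=\sqrt{0.8064}>0.8979$. Then $\cos2\alpha=-.6128$, so $c(\pm\alpha)=(0.22,\pm\frac12\sin\alpha,-0.0986608)$.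

**Ridge.** $P_j^\pm=(\mp t_j,0,h_j)$ for $0\le j\le8$, with $P_8^+=P_8^-$. Note that $P_j^+$ is on the side $x\le0$. Put $Z_j=h_j+\zeta$.

| $j$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|---|
| $t_j$ | .2385 | .228 | .2165 | .2035 | .1875 | .166 | .132 | .07 | 0 |
| $h_j$ | .6547 | .6593 | .664 | .6689 | .6745 | .6813 | .69 | .7008 | .705 |
| $Z_j$ | .8157 | .8203 | .825 | .8299 | .8355 | .8423 | .851 | .8618 | .866 |

**Auxiliary points.** For $1\le j\le8$ let $q_j=(x_j,0,u_j)$ and $w_j^\pm=(-a_j,\pm b_j,v_j)$, and take also their mirror images under $x\mapsto-x$.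

| $j$ | $x_j$ | $u_j$ | $a_j$ | $b_j$ | $v_j$ |
|---|---|---|---|---|---|
| 1 | .4999 | .15 | .221 | .448 | $-.1121$ |
| 2 | .4997 | .1385 | .2283 | .4443 | $-.1098$ |
| 3 | .4993 | .1255 | .2364 | .4398 | $-.1075$ |
| 4 | .4987 | .1105 | .2457 | .4345 | $-.1046$ |
| 5 | .4975 | .0905 | .2575 | .427 | $-.1013$ |
| 6 | .4948 | .06 | .2745 | .4155 | $-.0963$ |
| 7 | .488 | .007 | .3035 | .393 | $-.0879$ |
| 8 | .468 | $-.05$ | .369 | .315 | $-.0743$ |

$\Phi$ is the union of $C$, all $P_j^\pm$, all $q_j$ and $w_j^\pm$, and the mirror images of the latter. It is symmetric under $x\mapsto-x$ and under $y\mapsto-y$, and it is compact: a closed curve and finitely many points.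

**The squared distances we shall quote.** In the table $P_i=P_i^+$ and $w_j=w_j^\pm$ (the sign of $\pm b_j$ does not matter). Columns two to six are lower bounds, rounded down; the last two are upper bounds, rounded up.

| $j$ | $q_jP_{j-1}$ | $q_jP_j$ | $w_jP_{j-1}$ | $w_jP_j$ | $q_jw_j$ | $w_jP_0^-$ ($\le$) | $q_jc(\pi)$ ($\le$) |
|---|---|---|---|---|---|---|---|
| 1 | .7999 | .78922 | .78899 | .7958 | .78909 | .99983 | .99993 |
| 2 | .8007 | .78909 | .78891 | .7963 | .78903 | .99977 | .99991 |
| 3 | .8023 | .78921 | .78903 | .7973 | .78896 | .99991 | .99987 |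
| 4 | .8048 | .78896 | .78887 | .7991 | .78918 | .99978 | .99996 |
| 5 | .8102 | .78927 | .78909 | .8031 | .78914 | .99989 | .99998 |
| 6 | .8226 | .78977 | .78907 | .8112 | .78889 | .99982 | .99983 |
| 7 | .8508 | .79272 | .78898 | .8310 | .78992 | .99967 | .99987 |
| 8 | .8531 | .78904 | .78940 | .8426 | .80038 | .99973 | .98155 |

They come from the formulas
$$|q_jP_i^+|^2=(x_j+t_i)^2+(h_i-u_j)^2,\qquad |w_jP_i^\pm|^2=(a_j\mp t_i)^2+b_j^2+(h_i-v_j)^2,$$
$$|q_jw_j|^2=(x_j+a_j)^2+b_j^2+(u_j-v_j)^2,\qquad |q_jc(\pi)|^2=(x_j+\tfrac12)^2+(\zeta-u_j)^2 .$$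
Each entry is a sum of two or three exact squares of four-digit numbers, so each can be checked by hand. Here is the whole row $j=4$:

- $|q_4P_3|^2=.7022^2+.5584^2=.49308484+.31181056=.8048954$;
- $|q_4P_4|^2=.6862^2+.564^2=.47087044+.318096=.78896644$;
- $|w_4P_3|^2=.0422^2+.4345^2+.7735^2=.00178084+.18879025+.59830225=.78887334$;
- $|w_4P_4|^2=.0582^2+.4345^2+.7791^2=.00338724+.18879025+.60699681=.7991743$;
- $|q_4w_4|^2=.7444^2+.4345^2+.2151^2=.55413136+.18879025+.04626801=.78918962$;
- $|w_4P_0^-|^2=.4842^2+.4345^2+.7593^2=.23444964+.18879025+.57653649=.99977638$;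
- $|q_4c(\pi)|^2=.9987^2+.0505^2=.99740169+.00255025=.99995194$.

*How to remember the numbers.* For $j\le6$ the five columns $q_jP_j$, $q_jc(\pi)$, $w_jP_{j-1}$, $q_jw_j$, $w_jP_0^-$ are all within $.001$ of their limits $\delta$ or $1$. So, up to rounding, the two unknowns of $q_j$ are fixed by $|q_jP_j|^2=\delta$ and $|q_jc(\pi)|=1$. The three unknowns of $w_j$ are fixed by $|w_jP_{j-1}|^2=|w_jq_j|^2=\delta$ and $|w_jP_0^-|=1$. The height $h_j$ is chosen so that $P_j^\pm$ is almost at distance $1$ from $C$ at the worst point; this shows in the table under **P–C** in Section 7.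

## 6. The pairs of points that are far apart

We need one more formula. Let $P=(-t,0,h)$ be a ridge point with $t\ge0$, and put $Z=h+\zeta$, $x=\cos\theta$. Since $\cos2\theta=2x^2-1$,
$$|P-c(\theta)|^2=(t+\tfrac x2)^2+\tfrac14(1-x^2)+(h+\zeta-2\zeta x^2)^2=\tfrac14+t^2+tx+(Z-.322x^2)^2=:g(x).\tag{7}$$

**Monotonicity of $g$ on $[.3,1]$.** This is used here and in Section 7. We have $g'(x)=t-1.288\,k(x)$ with $k(x)=x(Z-.322x^2)$, and $k$ is concave on $[0,1]$. On $[.3,1]$ therefore $k\ge\min(k(.3),k(1))$. Since $Z\ge.8157$, $k(.3)=.3(Z-.02898)\ge.236$ and $k(1)=Z-.322\ge.4937$. As $1.288\cdot.236>.30>t$, we get $g'<0$: *$g$ is decreasing on $[.3,1]$.*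

**(A) The gluing cycles.** *For $1\le j\le8$ let $\Gamma_j$ be the $5$-cycle $q_j,\ w_j^+,\ c(-\alpha),\ c(\alpha),\ w_j^-$, back to $q_j$. Consecutive points are at squared distance at least $\delta$, and all five points are at squared distance at least $\delta$ from both $P_{j-1}^+$ and $P_j^+$.*

For the pairs $q_jw_j^\pm$ and for the distances from $q_j,w_j^\pm$ to $P_{j-1}^+,P_j^+$, read the table: every entry in columns two to six exceeds $.7888$. Next, $|c(\alpha)-c(-\alpha)|^2=\sin^2\alpha=.8064$. Since $\frac12\sin\alpha>.4489$,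
$$|w_j^\pm-c(\mp\alpha)|^2\ge(a_j+.22)^2+(b_j+.4489)^2 .$$
For $j\le7$ we have $a_j\ge.221$ and $b_j\ge.393$, so this is at least $.441^2+.8419^2>.90$. For $j=8$ it is at least $.589^2+.7639^2>.93$. Finally, (7) with $x=.44$ and $.322\cdot.44^2<.0624$ gives $|P_i^+-c(\pm\alpha)|^2\ge\frac14+(.8157-.0624)^2>.81$.

**(B) The ends of the ridge.** *Every point of $C$ is at squared distance at least $\delta$ from $P_0^+$ or from $P_0^-$.*

By the symmetry $x\mapsto-x$ it is enough to treat $\cos\theta\ge0$ and $P_0^+$, that is, to show $g\ge\delta$ on $[0,1]$ for $t=t_0$, $Z=Z_0$. On $[0,.3]$, $g\ge\frac14+.2385^2+(.8157-.029)^2>.92$. On $[.3,1]$, $g$ decreases to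
$$g(1)=.25+.05688225+.2385+.4937^2=.78912194>\delta .$$

## 7. The diameter of $\Phi$ is $1$

Since $|c(0)-c(\pi)|=1$, we must show that no distance in $\Phi$ exceeds $1$. There are ten kinds of pairs. By the symmetries of $\Phi$ we may always move one point of the pair to a convenient side.

**C–C.** Write $\theta'=\theta+\pi+\eta$ and $S=|\sin\frac\eta2|$. Then $\frac12(1-\cos(\theta-\theta'))=\frac12(1+\cos\eta)=1-S^2$, and $\sin^2(\theta-\theta')=\sin^2\eta\le4S^2$. By (2),
$$D(\theta,\theta')\le1-S^2+4\kappa S^2=1-.585264\,S^2\le1 .\tag{8}$$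

**P–C.** By symmetry take $P=P_j^+$ and use (7). For $x\le0$, $tx\le0$ and $0<Z-.322x^2\le Z$, so $g\le\frac14+t^2+Z^2$. On $[.3,1]$ we have $g\le g(.3)$. So it remains to treat $[0,.3]$. Put $y=.322x^2\le.02898$. Then $(Z-y)^2=Z^2-2Zy+y^2\le Z^2-(2Z-.02898)y$. Maximizing $tx-.322(2Z-.02898)x^2$ over all real $x$, we get
$$g\le\tfrac14+t^2+Z^2+\frac{t^2}{1.288(2Z-.02898)} .$$
This bound also covers $x\le0$. Its values:

| $j$ | $\frac14+t_j^2+Z_j^2$ | last term $\le$ | total $\le$ |
|---|---|---|---|
| 0 | .97224874 | .0275604 | .99981 |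
| 1 | .97487609 | .0250433 | .99992 |
| 2 | .97749725 | .0224498 | .99995 |
| 3 | .98014626 | .0197155 | .99987 |
| 4 | .98321650 | .0166230 | .99984 |
| 5 | .98702529 | .0129224 | .99995 |
| 6 | .99162500 | .0080860 | .99972 |
| 7 | .99759924 | .0022450 | .99985 |
| 8 | .99995600 | 0 | .99996 |

For example, for $j=0$ the last term is $.05688225/2.06391696$.

**P–P.** The horizontal distance is at most $2t_0=.477$ and the heights differ by at most $.705-.6547=.0503$. So the squared distance is at most $.477^2+.0503^2<1$.

**q–C.** Take $q_j$ on the side $x>0$. Put $y=\cos\theta$ and $s=u_j+\zeta\in[.111,.311]$. As in (7), $|q_j-c(\theta)|^2=x_j^2+\frac14-x_jy+(s-.322y^2)^2$. The derivative in $y$ is $-x_j-1.288\,y(s-.322y^2)$. On $[-1,1]$ the maximum of $|y(s-.322y^2)|$ is attained at an endpoint, with value $.322-s\le.211$, or at $y^2=s/.966$, with value $\frac23s\sqrt{s/.966}\le\frac23\cdot.311\cdot.57<.12$. So it is at most $.211$, and $1.288\cdot.211<.28<x_j$. The derivative is negative, and the maximum over the curve is at $y=-1$, that is, at $c(\pi)$. The last column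 of the table in Section 5 shows that this is less than $1$.

**w–C.** The idea is to compare $w=w_j^\pm$ with the point of $C$ at the same polar angle: $w$ lies slightly inside and slightly below it. Let $w$ have cylindrical coordinates $(\frac12-\rho,\ \beta,\ \zeta\cos2\beta-\Delta)$, so
$$\rho=\tfrac12-\sqrt{a^2+b^2},\qquad \zeta\cos2\beta=\zeta\,\frac{a^2-b^2}{a^2+b^2},\qquad \Delta=\zeta\cos2\beta-v .$$
Put $\mathbf e=(\cos\beta,\sin\beta,0)$, $e_z=(0,0,1)$, $\theta=\beta+\pi+\eta$, $S=|\sin\frac\eta2|$ and $V=c(\beta)-c(\theta)$. Then $w=c(\beta)-\rho\mathbf e-\Delta e_z$, and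
$$\mathbf e\cdot V=\tfrac12-\tfrac12\cos(\theta-\beta)=1-S^2,\qquad |V\cdot e_z|=2\zeta|\sin(2\beta+\eta)\sin\eta|\le4\zeta S=.644S .$$
Expand the square and use (8) for $|V|^2$:
$$|w-c(\theta)|^2=|V|^2-2\rho(1-S^2)-2\Delta V\cdot e_z+\rho^2+\Delta^2\le1-(.585264-2\rho)S^2+1.288|\Delta|S-2\rho+\rho^2+\Delta^2 .$$
Let $0\le\rho\le.02$. Then $.585264-2\rho\ge.545264$ and $1.288^2/4=.414736$. Maximizing the quadratic in $S$, we get
$$|w-c(\theta)|^2\le1-(2\rho-\rho^2)+\Delta^2\Bigl(1+\frac{.414736}{.545264}\Bigr)\le1-1.98\rho+1.761\Delta^2 .$$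
This is at most $1$ if $\rho\ge.89\Delta^2$, since $1.98\cdot.89>1.761$. Now the numbers. In the table, the bound for $\rho_j$ is checked by squaring, for example $(.5-.00045)^2=.2495502\ldots>.249545$. The number $-\zeta\cos2\beta_j$ lies between the entry shown and that entry plus $.0001$. Adding this information to $-v_j$ gives $0<\Delta_j\le$ the next entry.

| $j$ | $a_j^2+b_j^2$ | $\rho_j\ge$ | $-\zeta\cos2\beta_j$ (rounded down) | $\Delta_j\le$ | $.89\Delta_j^2\le$ |
|---|---|---|---|---|---|
| 1 | .249545 | .00045 | .0979 | .0142 | .00018 |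
| 2 | .24952338 | .00047 | .0937 | .0161 | .00024 |
| 3 | .249309 | .00069 | .0888 | .0187 | .00032 |
| 4 | .24915874 | .00084 | .0829 | .0217 | .00042 |
| 5 | .24863525 | .00136 | .0751 | .0262 | .00062 |
| 6 | .2479905 | .0020 | .0631 | .0332 | .00099 |
| 7 | .24656125 | .0034 | .0407 | .0472 | .0020 |
| 8 | .235386 | .0148 | $-.0253$ | .0996 | .0089 |

Since $.4851^2=.23532201<.235386$, all $\rho_j\le.0149<.02$. In every row $\rho_j\ge.89\Delta_j^2$.

**q–P.** For $q_j$ on the side $x>0$, the larger distance is to $P_i^+$, so it suffices to bound $(x_j+t_i)^2+(h_i-u_j)^2$.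

- For $j\le7$ we use $x_j<.5$ and $u_j\ge.007$. For $i\le1$ the bound is $.7385^2+.6523^2<.974$. For $2\le i\le4$ it is $.7165^2+.6675^2<.962$. For $i\ge5$ it is $.666^2+.698^2<.934$.
- For $j=8$, where $x_8=.468$ and $u_8=-.05$: $i=0$ gives $.7065^2+.7047^2<.9958$; $i=1$ gives $.696^2+.7093^2<.988$; $i=2$ gives $.6845^2+.714^2<.979$; $i=3,4$ give at most $.6715^2+.7245^2<.976$; $i\ge5$ gives at most $.634^2+.755^2<.973$.

**w–P.** For $w=w_j^\pm$, on the side $x<0$, the larger distance is to $P_i^-$. For $i=0$ see the column $w_jP_0^-$. For $i\ge1$ the distance is not larger than for $i=0$. Indeed $(a_j+t_i)^2+(h_i-v_j)^2\le(a_j+t_0)^2+(h_0-v_j)^2$ is equivalent to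
$$(t_0-t_i)(2a_j+t_0+t_i)\ge(h_i-h_0)(h_i+h_0-2v_j).$$
With $a_j\ge.221$ on the left and $|v_j|\le.1121$ on the right:

| $i$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|
| left $\ge$ | .0095 | .0197 | .0309 | .0442 | .0613 | .0865 | .126 | .162 |
| right $\le$ | .0071 | .0144 | .0220 | .0308 | .0416 | .0554 | .073 | .080 |

For example, for $i=1$ the left side is at least $.0105\cdot.9085$ and the right side at most $.0046\cdot1.5382$.

**q–q.** On the same side, the coordinates differ by at most $.0319$ and $.2$, so there is nothing to do. On opposite sides, the squared distance is $(x_j+x_k)^2+(u_j-u_k)^2$. Put $\varepsilon_j=\zeta-u_j\in[.011,.211]$. The last column of the table in Section 5 says $(x_j+\frac12)^2+\varepsilon_j^2\le1$, so $x_j\le\sqrt{1-\varepsilon_j^2}-\frac12\le\frac12-\frac{\varepsilon_j^2}2$. Therefore the squared distance is at most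
$$\Bigl(1-\tfrac12(\varepsilon_j^2+\varepsilon_k^2)\Bigr)^2+(\varepsilon_j-\varepsilon_k)^2=1-2\varepsilon_j\varepsilon_k+\tfrac14(\varepsilon_j^2+\varepsilon_k^2)^2 .$$
Let $M$ be the larger and $m$ the smaller of $\varepsilon_j,\varepsilon_k$. Since $M^3\le.211^3<.0094<.022\le2m$, we have $(\varepsilon_j^2+\varepsilon_k^2)^2\le4M^4\le8mM$. So the bound is at most $1-2mM+2mM=1$.

**q–w.** The worst case is opposite sides, where the squared distance is
$$x_k^2+(a_j^2+b_j^2)+2x_ka_j+(u_k-v_j)^2\le.25+.25+.369+.0688<1,$$
because $x_k<.5$, $a_j^2+b_j^2<.25$, $a_j\le.369$ and $0<u_k-v_j\le.2621$.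

**w–w.** The two points have horizontal distances $\frac12-\rho_j$ and $\frac12-\rho_k$ from the axis, so their horizontal distance is at most $1-\rho_j-\rho_k$, where $\rho_j+\rho_k\ge.0009$. The heights differ by at most $.1121-.0743=.0378$. So the squared distance is at most $1-2(.0009)+(.0009)^2+.0378^2<1$.

Hence $\operatorname{diam}\Phi=1$.

## 8. No four parts of squared diameter below $0.7888$

**Proof of Theorem 1.** Suppose $\Phi=\Phi_1\cup\dots\cup\Phi_4$ with $\operatorname{diam}\Phi_i\le x$ and $x^2<\delta$. Give each point of $\Phi$ one color $i$ such that the point lies in $\Phi_i$.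

**Step 1. $P_0^+$ and $P_0^-$ have the same color.** This is the chain of gluings. Let $1\le j\le8$ and suppose $P_{j-1}^+$ and $P_j^+$ had colors $i\ne l$. By (A), every point of $\Gamma_j$ is at distance at least $\sqrt\delta>x$ from both. So no point of $\Gamma_j$ lies in $\Phi_i\cup\Phi_l$, and only two colors occur on $\Gamma_j$. Consecutive points of $\Gamma_j$ are at distance at least $\sqrt\delta>x$, so they have different colors. A $5$-cycle has no such coloring with two colors, as we saw before (6). Hence $P_{j-1}^+$ and $P_j^+$ have the same color. Applying $x\mapsto-x$ to the whole argument, whose mirrored cycles also lie in $\Phi$, we see that $P_{j-1}^-$ and $P_j^-$ have the same color. Since $P_8^+=P_8^-$, all ridge points have one color. Call it $4$.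

**Step 2. $C\subset\Phi_1\cup\Phi_2\cup\Phi_3$.** This banishes one part from the curve. A point of $C$ in $\Phi_4$ would be at distance at most $x$ from both $P_0^+$ and $P_0^-$. By (B) it is at distance at least $\sqrt\delta>x$ from one of them.

**Step 3. The contradiction on $C$.** For $i=1,2,3$ let $A_i$ be the closure of $\{\theta:c(\theta)\in\Phi_i\}$. These closed sets cover $\mathbb T$. By continuity $D\le x^2<\delta<\mu$ for any two points of the same $A_i$. This contradicts Lemma 1.

So every admissible $x$ in the definition of $d_4^3(\Phi)$ satisfies $x\ge\sqrt\delta$. Since $\operatorname{diam}\Phi=1$, we get $d_4^3\ge d_4^3(\Phi)\ge\sqrt{0.7888}>0.88814$. By (1), $\gamma<0.88808$. Gale's conjecture is false. $\blacksquare$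

Together with the known upper bound, $0.88814<\sqrt{0.7888}\le d_4^3\le0.98$.

## 9. Finite sets, bodies of constant width, and perturbations

Two notions. A *body of constant width $1$* is a compact convex set whose two parallel supporting planes are at distance $1$ in every direction; the ball of diameter $1$ is an example, and every such body has diameter $1$. Two bounded nonempty sets are *within Hausdorff distance $\varepsilon$* if, for every $\varepsilon'>\varepsilon$, each point of either set has a point of the other at distance at most $\varepsilon'$. For example, $[0,1]$ and $\{0,\frac12,1\}$ are within Hausdorff distance $\frac14$.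

**Two comparison facts.** They reduce Theorem 2 to Theorem 1. First, if $X\subset Y$, then $d_4^3(X)\le d_4^3(Y)$: intersect the parts of $Y$ with $X$. Second, if every point of $X$ has a point of $Y$ at distance at most $\varepsilon$, then
$$d_4^3(X)\le d_4^3(Y)+2\varepsilon .\tag{9}$$
Indeed, let $Y=Y_1\cup\dots\cup Y_4$ with diameters at most $x$. Put a point of $X$ into $X_i$ if a chosen nearby point of $Y$ lies in $Y_i$. Two points of $X_i$ are at distance at most $\varepsilon+x+\varepsilon$.

**Proof of Theorem 2.**

**(a) Finite sets.** $\Phi$ is compact, so for $\varepsilon=.00002$ it has a finite subset $F$ such that every point of $\Phi$ is within $\varepsilon$ of $F$. We may add $c(0)$ and $c(\pi)$ to $F$, and then $\operatorname{diam}F=1$. By (9) with $X=\Phi$ and $Y=F$, $d_4^3(F)\ge\sqrt{0.7888}-2\varepsilon>.88814-.00004=.8881>.88808>\gamma$.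

**(b) Bodies of constant width.** It is classical that every set of diameter $1$ is contained in a body of constant width $1$ (see Bonnesen–Fenchel, *Theorie der konvexen Körper*). Let $K\supset\Phi$ be such a body. It has diameter $1$, and by monotonicity $d_4^3(K)\ge d_4^3(\Phi)\ge\sqrt{0.7888}>\gamma$.

**(c) Stability.** Let $K$ be bounded and within Hausdorff distance $10^{-5}$ of $\Phi$. Take $\varepsilon'=1.1\cdot10^{-5}$. Then each point of $\Phi$ is within $\varepsilon'$ of a point of $K$ and conversely. By (9), $d_4^3(K)\ge d_4^3(\Phi)-2\varepsilon'>.88814-.000022=.888118$. Also $1-2\varepsilon'\le\operatorname{diam}K\le1+2\varepsilon'=1.000022$. Rescaling $K$ to diameter $1$ divides $d_4^3(K)$ by $\operatorname{diam}K$, and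
$$\frac{d_4^3(K)}{\operatorname{diam}K}>\frac{.888118}{1.000022}>.88808>\gamma,$$
because $.88808\cdot1.000022<.8881<.888118$. So the rescaled set is a counterexample. $\blacksquare$
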